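# Diagonals of every finite rank without Dieudonné completeness

All spaces are topological spaces. A *Tychonoff* space is a completely regular $T_1$ space.

## 1. Diagonal conditions and complete uniformities

Suppose a Tychonoff space has a diagonal that is very well separated from everything off it. Must the space be complete in the best uniformity it carries? The answer one would first guess is *yes*. Metric spaces pass, and the standard incomplete space $\omega_1$ fails the hypothesis badly. We first make the guess precise and then test it.

For a cover $\gamma$ of $X$ and $A\subseteq X$ let $\mathrm{St}(A,\gamma)=\bigcup\{U\in\gamma:U\cap A\ne\emptyset\}$, $\mathrm{St}(x,\gamma)=\mathrm{St}^1(x,\gamma)=\mathrm{St}(\{x\},\gamma)$, and $\mathrm{St}^{k+1}(x,\gamma)=\mathrm{St}(\mathrm{St}^k(x,\gamma),\gamma)$. By induction on $k$,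
$$q\in \mathrm{St}^k(p,\gamma)\iff \text{there are } W_1,\dots,W_k\in\gamma \text{ with } p\in W_1,\ q\in W_k,\ W_j\cap W_{j+1}\ne\emptyset. \tag{1}$$
In particular the relation is symmetric in $p$ and $q$. We call $W_1,\dots,W_k$ a chain from $p$ to $q$.

**Definition (rank).** For $k\ge1$, $X$ has a *rank $k$-diagonal* if there are open covers $\gamma_n$ ($n\in\omega$) of $X$ such that for all distinct $x,y$ there is $n$ with $y\notin\mathrm{St}^k(x,\gamma_n)$; equivalently, $\{x\}=\bigcap_n\mathrm{St}^k(x,\gamma_n)$ for every $x$.

**Definition (zero-set diagonal).** $X$ has a *zero-set diagonal* if $\Delta_X=\{(x,x):x\in X\}$ equals $f^{-1}(0)$ for some continuous $f:X\times X\to\mathbb R$.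

**Definition (Dieudonné complete).** A Tychonoff space is *Dieudonné complete* if it is complete in the largest uniformity that generates its topology.

Two textbook facts make the last definition usable. The largest uniformity is generated by all continuous pseudometrics $d$ on $X$: the sets $\{(x,y):d(x,y)<\varepsilon\}$ form a base for it. A uniform space is complete if every Cauchy filter converges. Here a filter is Cauchy exactly when, for every continuous pseudometric $d$ and every $\varepsilon>0$, it has a member of $d$-diameter less than $\varepsilon$.

The problem, which comes from "The rank of the diagonal and submetrizability", asks: (a) is every Tychonoff space with a rank 4-diagonal Dieudonné complete? (b) is every Tychonoff space with a zero-set diagonal Dieudonné complete?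

## 2. Testing the guess on metric spaces, $\omega_1$ and $\Psi(\mathcal A)$

**Metric spaces.** Let $d$ be a metric on $X$ and let $\gamma_n$ be the set of all balls of radius $2^{-n}$. A chain of $k$ such balls from $p$ to $q$ gives $d(p,q)<2k\,2^{-n}$, so this one sequence witnesses rank $k$ for every $k$. The function $d$ shows that $\Delta_X$ is a zero-set. Metrizable spaces are Dieudonné complete, as we shall see in Section 3. The guess survives.

**The space $\omega_1$.** Let $d$ be a continuous pseudometric on $\omega_1$ and $\varepsilon>0$. For each limit $\beta$ choose $g(\beta)<\beta$ with $d(\xi,\beta)<\varepsilon/3$ for all $\xi\in(g(\beta),\beta]$. By Fodor's pressing-down lemma, $g$ has a constant value $\alpha$ on a stationary set. If $x,y>\alpha$, then $x,y\in(\alpha,\beta]$ for some such $\beta$, so $d(x,y)<2\varepsilon/3$. Hence the tails of $\omega_1$ generate a Cauchy filter. It converges to no point, so $\omega_1$ is not Dieudonné complete.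

The same argument shows that $\omega_1$ does not even have a rank 1-diagonal. Given open covers $\gamma_n$, for each $n$ there are $\alpha_n$ and a stationary set of $\beta$ such that $(\alpha_n,\beta]$ lies in a member of $\gamma_n$. If $x\neq y$ are both larger than $\sup_n\alpha_n$, then $y\in\mathrm{St}(x,\gamma_n)$ for all $n$. So $\omega_1$ is no threat to the guess: what makes it incomplete also ruins its diagonal.

**The space $\Psi(\mathcal A)$.** Let $\mathcal A$ be an infinite maximal almost disjoint family of infinite subsets of $\omega$ (it exists by Zorn's lemma). Put $\Psi(\mathcal A)=\omega\cup\mathcal A$, where points of $\omega$ are isolated and the basic neighborhoods of $A\in\mathcal A$ are $\{A\}\cup(A\setminus n)$, with $n=\{0,\dots,n-1\}$. Since $A\cap B$ is finite for $A\ne B$, these sets are clopen, and the space is Tychonoff.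

It has a rank 2-diagonal. Let $\gamma_n=\{\{A\}\cup(A\setminus n):A\in\mathcal A\}\cup\{\{k\}:k\in\omega\}$. If $k<n$, the only member of $\gamma_n$ containing $k$ is $\{k\}$, so $\mathrm{St}^2(k,\gamma_n)=\{k\}$. If $A\neq B$ are in $\mathcal A$, the only members containing them are $\{A\}\cup(A\setminus n)$ and $\{B\}\cup(B\setminus n)$, and these are disjoint when $n>\max(A\cap B)$ (any $n$ will do if $A\cap B=\emptyset$).

It is not Dieudonné complete. First, it is pseudocompact: if $f$ were continuous and unbounded, density of $\omega$ would give distinct $n_j\in\omega$ with $|f(n_j)|>j$; by maximality some $A\in\mathcal A$ contains infinitely many $n_j$, and $f$ would be discontinuous at $A$. Next, on a pseudocompact space every continuous pseudometric $d$ is totally bounded. Otherwise there are $\varepsilon>0$ and points $x_j$ with $d(x_j,x_l)\ge\varepsilon$ for $j\ne l$. No ball of radius $\varepsilon/4$ meets two of the balls of radius $\varepsilon/4$ around the $x_j$, so $\sum_j j\max(0,1-4d(x,x_j)/\varepsilon)$ is a locally finite sum, hence continuous, and it is unbounded. Thus the largest uniformity is totally bounded. If it were complete, $\Psi(\mathcal A)$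 would be compact, but the cover $\gamma_0$ has no finite subcover, because each $A\in\mathcal A$ lies in only one of its members.

So rank 2 is not enough. The check stops at rank 2: in a chain of three, the middle set $\{B\}\cup(B\setminus n)$ may touch both $A$ and $C$ beyond $n$, and nothing in the choice of $\mathcal A$ rules out that such a $B$ exists for every $n$. The guess is still standing for rank 4 and for zero-set diagonals.

## 3. Extending a defining function over $\mu X\times\mu X$

Here is the approach a sensible person would try for a proof of "yes" in (b). Let $\mu X$ be the Dieudonné completion, that is, the completion of $X$ in the largest uniformity. Extend the function that defines the diagonal and look at a new point of $\mu X$.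

**Proposition 2.** Let $X$ be Tychonoff, and suppose $\Delta_X=f^{-1}(0)$ for a continuous $f:X\times X\to\mathbb R$ that extends to a continuous $F:\mu X\times\mu X\to\mathbb R$. Then $X$ is Dieudonné complete. In particular, a zero-set diagonal implies Dieudonné completeness whenever $X\times X$ is $C$-embedded in $\mu X\times\mu X$.

*Proof.* The first step is to show that nonempty zero-sets of $\mu X$ meet $X$. The set $X$ is dense in $\mu X$. It is also $C$-embedded: for continuous $g:X\to\mathbb R$ the pseudometric $|g(x)-g(y)|$ is continuous, so $g$ is uniformly continuous for the largest uniformity and extends. If a zero-set $Z(g)$ of $\mu X$ misses $X$, then $1/g|_X$ extends to a continuous $h$ on $\mu X$; since $hg=1$ on the dense set $X$, we get $hg=1$ everywhere, and $Z(g)=\emptyset$.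

The second step produces two distinct points of $X$ at which $f$ vanishes. Suppose $p\in\mu X\setminus X$. Since $x\mapsto F(x,x)$ vanishes on $X$, we have $F(p,p)=0$. The zero-set $\{y:F(y,p)=0\}$ contains $p$, so it contains some $x_0\in X$. Choose a continuous $h:\mu X\to[0,1]$ with $h(p)=0$ and $h(x_0)=1$. The zero-set $\{y:F(x_0,y)=0,\ h(y)=0\}$ contains $p$, so it contains some $x_1\in X$. Then $h(x_1)=0\neq h(x_0)$, so $x_1\ne x_0$, while $f(x_0,x_1)=0$: a contradiction. $\square$

**Example.** Call $X$ *submetrizable* if there is a continuous metric $d$ on $X$. Since $|d(x,y)-d(x',y')|\le d(x,x')+d(y,y')$, the function $d$ is uniformly continuous on $X\times X$ and extends over $\mu X\times \mu X$. By Proposition 2, submetrizable Tychonoff spaces, metrizable ones among them, are Dieudonné complete.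

The point where this approach stops is now visible. A general defining function $f$ is continuous on $X\times X$, but it need not extend over $\mu X\times\mu X$. Without $F$, the first sentence about $p$ cannot be written. This gap cannot be closed.

**Theorem 1.** There is (in ZFC) a zero-dimensional Tychonoff space $X$, $|X|=\mathfrak c$, such that

1. there is one sequence $\{\gamma_i\}$ of open covers of $X$ witnessing that $X$ has a rank $k$-diagonal for every $k\ge1$;
2. $X$ has a zero-set diagonal; indeed $\Delta_X$ is the intersection of countably many clopen subsets of $X\times X$;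
3. $X$ is not Dieudonné complete.

Moreover $X$ is a metacompact Moore space, is not realcompact and is not submetrizable.

The case $k=4$ of item 1 answers (a) in the negative, and item 2 does the same for (b). By Proposition 2, no function defining the diagonal of this $X$ extends continuously over $\mu X\times\mu X$. The rest of the lecture proves Theorem 1.

## 4. One moving coordinate: propagation by category and its two defects

"Meager" always means meager in $\mathbb R$ with the usual topology. For $J=[a,b]$ and $\eta>0$ put $J^\eta=[a-\eta,b+\eta]$.

We want a space in which points are well separated along short chains, yet every continuous function is forced to be constant on a large set. The forcing will come from the Baire category theorem, and here is the smallest model. Let $Z_0,Z_1\subseteq\mathbb R$ be disjoint, each meeting every interval in a nonmeager set. The space consists of the points of $Z_0\cup Z_1$ and of the *edges* $e=\{t,t'\}$ with $t\in Z_0$, $t'\in Z_1$. Edges are isolated, and $U_i(t)$ consists of $t$ and the edges at $t$ of length less than $2^{-i}$.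

Let $f$ be continuous with $f(t)\in J$ for nonmeager many $t\in Z_0$, and let $\eta>0$. Each point $t$ has an $i(t)$ such that $|f-f(t)|<\eta/2$ on $U_{i(t)}(t)$. For some $j$ the set $\Gamma=\{t\in Z_0:f(t)\in J,\ i(t)\le j\}$ is nonmeager, hence dense in some interval $V$. If $t'\in Z_1\cap V$, pick $t\in\Gamma$ with $|t-t'|<2^{-\max(j,i(t'))}$. The edge $\{t,t'\}$ lies in both neighborhoods, so $|f(t)-f(t')|<\eta$ and $f(t')\in J^\eta$. Thus information on a nonmeager subset of $Z_0$ becomes information on *all* of $Z_1\cap V$.

The first defect is that the information lives on one interval only. Indeed the coordinate is a continuous function: send $t\mapsto t$ on points and each edge to its endpoint in $Z_0$; the values on $U_i(t)$ stay within $2^{-i}$ of $t$. A cure is to reshuffle: use a set $K$ with two injections $\alpha,\beta$ into $\mathbb R$ such that every $\alpha$-interval of $K$ is spread by $\beta$ over the whole line. Arrive at $K$ measuring lengths by $\alpha$, leave measuring by $\beta$.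

The second defect comes from this cure. Suppose there are three levels $A_0,K,A_1$, with edges $A_0$–$K$ measured by $\alpha$ and edges $K$–$A_1$ measured by $\beta$. Let $a\in A_0$, $a'\in A_1$ and any $i$ be given. Since the part of $K$ lying $\alpha$-close to $a$ is spread by $\beta$ over the whole line, it contains some $k$ with $\beta(k)$ close to $a'$. So $\{a,k\}$ and $\{k,a'\}$ both have length less than $2^{-i}$, and $U_i(a),U_i(k),U_i(a')$ is a chain of three. For the covers by these basic sets and by singletons of edges, rank 3 fails.

The way out is to keep the $\alpha$-edges and $\beta$-edges of the same coordinate far apart. Between them we insert infinitely many levels on which a *second* coordinate moves. At the end of this buffer sits a limit level, and its neighborhoods are arranged so that at scale $2^{-i}$ the buffer cannot be crossed in fewer than about $i$ edges. The second coordinate must be reshuffled too, so a second buffer separates its $\alpha$-edges from its $\beta$-edges, and on it the first coordinate moves.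

## 5. Disjoint sets meeting every perfect set, and the reshuffle $\beta$

"Open interval" means nonempty rational open interval, so there are countably many. We fix the raw material. There are $\mathfrak c$ many nonempty perfect subsets of $\mathbb R$, each of size $\mathfrak c$. By recursion over all pairs (perfect set, index), choosing a new point of the perfect set each time, we get pairwise disjoint sets
$$A_n\ (n\in\omega),\qquad C,\qquad C',\qquad B_j\ (j\ge1),$$
each meeting every nonempty perfect set. Let $B$ be one of them and $V\ne\emptyset$ open. Then $|B\cap V|=\mathfrak c$, since $V$ contains $\mathfrak c$ disjoint perfect sets. Also $B\cap V$ is nonmeager: otherwise $V\setminus B$ contains a dense $G_\delta$ subset of $V$, which contains a perfect set, and $B$ would miss it.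

Let $(V_j)_{j\ge1}$ enumerate the open intervals, and put $E_j=B_j\cap V_j$ and $K=\bigcup_{j\ge1}E_j$. The sets $A_n,C,C',K$ are pairwise disjoint. Let $S=K\cup C\cup C'\cup\bigcup_nA_n$ and $\alpha=\mathrm{id}_S$. Let $\beta:S\to\mathbb R$ be the identity off $K$ and map each $E_j$ bijectively onto $B_j$, which is possible because both have size $\mathfrak c$. Both $\alpha$ and $\beta$ are injective, for $\beta$ because the $A_n,C,C',B_j$ are disjoint.

The reshuffling property is this: a nonempty open $V$ contains some $V_j$, so $K\cap V\supseteq E_j$, and $\beta[E_j]=B_j$ is nonmeager in every nonempty open set.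

## 6. Levels, steps, edges and the topology

Ordinals up to $\omega2+2$, where $\omega2=\omega+\omega$, serve as labels of levels. Put $D_\lambda=\{\lambda\}\times P_\lambda\times Q_\lambda$, with points written $(\lambda,x,y)$, where:

| $\lambda$ | $0$ | $n$ ($1\le n<\omega$) | $\omega$ | $\omega+1$ | $\omega+n$ ($2\le n<\omega$) | $\omega2$ | $\omega2+1$ | $\omega2+2$ |
|---|---|---|---|---|---|---|---|---|
| $P_\lambda$ | $A_0$ | $K$ | $K$ | $K$ | $A_{n-2}$ | $C$ | $C'$ | $C'$ |
| $Q_\lambda$ | $A_0$ | $A_{n-1}$ | $C$ | $K$ | $K$ | $K$ | $K$ | $C$ |

The sets $P_\lambda\times Q_\lambda$ are pairwise disjoint. Let $D=\bigcup_\lambda D_\lambda$.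

The *steps* $\lambda\to\mu$ each move one coordinate and have a type in $\{\alpha,\beta\}$:

* (a) $0\to1$ moves $x$, type $\alpha$;
* (b) $n\to n+1$ and $n\to\omega$ ($1\le n<\omega$), and $\omega\to\omega+1$, move $y$, type $\alpha$;
* (c) $\omega+n\to\omega+n+1$ ($1\le n<\omega$), $\omega+n\to\omega2$ ($2\le n<\omega$), and $\omega2\to\omega2+1$, move $x$, type $\beta$;
* (d) $\omega2+1\to\omega2+2$ moves $y$, type $\beta$.

The steps $n\to\omega$ and $\omega+n\to\omega2$ are *limit steps with index* $n$; the others are *successor steps*. Reading the table column by column, one sees that for each step the non-moving coordinate has the same value set at both levels, and the moving coordinate has disjoint value sets there.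

The set $E$ of *edges* consists of all $e=\{z,w\}$ with $z\in D_\lambda$, $w\in D_\mu$, $\lambda\to\mu$ a step, and $z,w$ having the same non-moving coordinate. If $t,t'$ are the moving coordinates and $\theta$ is the type, put $d(e)=|\theta(t)-\theta(t')|$. This is positive, as $t\ne t'$ and $\theta$ is injective. Here $z$ is the *lower* and $w$ the *upper* endpoint. We speak of $x$-edges and $y$-edges of type $\alpha$ or $\beta$. If $e$ comes from a limit step, $\nu(e)$ is its index.

**Example.** The point $(\omega+1,x,y)$, with $x,y\in K$, has two kinds of edges. Downward, it is joined to all $(\omega,x,c)$ with $c\in C$ by $y$-edges of type $\alpha$ and length $|c-y|$. Upward, it is joined to all $(\omega+2,a,y)$ with $a\in A_0$ by $x$-edges of type $\beta$ and length $|\beta(x)-a|$.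

The space is $X=D\cup E$. Points of $E$ are isolated. For $z\in D$ and $i\in\omega$ the basic neighborhood $U_i(z)$ consists of $z$ and of all $e\in E$ such that $z\in e$, $d(e)<2^{-i}$, and
$$\nu(e)\ge i\ \text{ if } e \text{ is from a limit step and } z \text{ is its upper endpoint.}\tag{2}$$
Condition (2) is imposed only at the upper endpoint. A lower endpoint on level $n$ sees its limit edges, all of index $n$, in every one of its neighborhoods; continuity at that point will need this.

We check that $X$ is a space of the required kind. The sets $U_i(z)$ decrease in $i$, $U_i(z)\cap D=\{z\}$, and $\bigcap_iU_i(z)=\{z\}$. If $z\neq w$ are in $D$, an element of $U_i(z)\cap U_j(w)$ is an edge containing both, so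
$$U_i(z)\cap U_j(w)\subseteq\{\{z,w\}\},\tag{3}$$
and this intersection is empty if $\{z,w\}\notin E$, or if $\{z,w\}\in E$ and $2^{-j}\le d(\{z,w\})$. So the $U_i(z)$ together with the $\{e\}$ form a base. Each $U_i(z)$ is clopen: any other $w\in D$ has a $U_j(w)$ disjoint from it, and edges are isolated. Each $\{e\}$ is clopen, since $e\notin U_j(z)$ for large $j$. Points are closed, so $X$ is a $T_1$ space with a base of clopen sets, hence zero-dimensional and Tychonoff. Clearly $|X|=\mathfrak c$.

## 7. Short paths and rank $k$ for every $k$

A *path* of length $l$ is a sequence of $l$ edges, each sharing its end vertex with the start of the next; vertices may repeat. For distinct $z=(\lambda,x,y)$ and $w=(\mu,x',y')$ in $D$ we have $(x,y)\ne(x',y')$, because the sets $P_\lambda\times Q_\lambda$ are disjoint. Let $\delta(z,w)>0$ be the least positive number among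
$$|x-x'|,\quad|\beta(x)-\beta(x')|,\quad|y-y'|,\quad|\beta(y)-\beta(y')|.$$

The first lemma says that short edges cannot lead far as long as each coordinate is measured in only one way.

**Lemma 3.** Suppose a path of $l\ge1$ edges of $E$ joins $z$ to $w\neq z$, all its edges have $d<2^{-i}$, all its $x$-edges have the same type, and all its $y$-edges have the same type. Then $\delta(z,w)<l2^{-i}$.

*Proof.* Say $x\ne x'$; the case $y\ne y'$ is the same. The path contains $x$-edges; let $\theta$ be their type. Only $x$-edges change the $x$-coordinate, and each changes its $\theta$-value by less than $2^{-i}$. Since $\theta$ is injective, $|\theta(x)-\theta(x')|$ is positive, so $\delta(z,w)\le|\theta(x)-\theta(x')|<l2^{-i}$. $\square$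

Let $G_i$ be the graph on $D$ with $z\sim w$ iff $z\neq w$ and $U_i(z)\cap U_i(w)\neq\emptyset$. By (3) and (2), this means: $e=\{z,w\}\in E$, $d(e)<2^{-i}$, and $\nu(e)\ge i$ if $e$ is from a limit step.

The next lemma is where the buffers act: in $G_i$, a short path cannot contain two types of edges for one coordinate.

**Lemma 4.** For $z\neq w$ in $D$ and every $k\ge1$ there is $i$ such that $G_i$ has no path of length $\le k$ from $z$ to $w$.

*Proof.* Let $i\ge k+2$ with $k2^{-i}\le\delta(z,w)$.

**Step 1.** We define a height function on levels that changes slowly along $G_i$. Put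
$$\varphi(n)=\min(n,i)\ (n<\omega),\quad \varphi(\omega)=i,\quad \varphi(\omega+n)=i+\min(n-1,i)\ (1\le n<\omega),$$
and $\varphi=2i$ on $\omega2,\omega2+1,\omega2+2$. Along an edge of $G_i$, $\varphi$ changes by at most $1$. For successor steps this is clear; note $\varphi(\omega)=\varphi(\omega+1)=i$. A limit edge in $G_i$ has index $n\ge i$. For $n\to\omega$ we get $\varphi(n)=i=\varphi(\omega)$. For $\omega+n\to\omega2$ we get $2i-1\le\varphi(\omega+n)\le2i=\varphi(\omega2)$.

**Step 2.** We locate the types by height. The endpoints of $x$-edges of type $\alpha$ lie on levels $0,1$, so $\varphi\le1$ there; the endpoints of $x$-edges of type $\beta$ lie on levels $\ge\omega+1$, so $\varphi\ge i$. The endpoints of $y$-edges of type $\alpha$ lie on levels in $[1,\omega+1]$, so $\varphi\le i$; the endpoints of $y$-edges of type $\beta$ lie on levels $\omega2+1,\omega2+2$, so $\varphi=2i$.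

**Step 3.** We conclude. On a $G_i$-path of length at most $k<i-1$ the height varies by at most $k$. Two types of $x$-edges would require a variation of at least $i-1$, and two types of $y$-edges one of at least $i$. So neither occurs, and Lemma 3 applies: a path of length $l\le k$ from $z$ to $w$ would give $\delta(z,w)<l2^{-i}\le k2^{-i}\le\delta(z,w)$. (There is no path of length $0$, as $z\ne w$.) $\square$

**Proposition 5.** Let $\gamma_i=\{U_i(z):z\in D\}\cup\{\{e\}:e\in E\}$. For each $k\ge1$ and distinct $p,q\in X$ there is $i$ with $q\notin\mathrm{St}^k(p,\gamma_i)$.

*Proof.* If one of the points is an edge, we may by symmetry take it to be $p=e\in E$. Choose $i$ with $2^{-i}\le d(e)$. Then $\{e\}$ is the only member of $\gamma_i$ containing $e$, so $\mathrm{St}^k(e,\gamma_i)=\{e\}$.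

Let $p,q\in D$. We turn chains into paths. Let $W_1,\dots,W_k\in\gamma_i$ be a chain from $p$ to $q$ as in (1). Since $U_i(z)\cap D=\{z\}$, we have $W_1=U_i(p)$ and $W_k=U_i(q)$. Any $W_j=\{e\}$ in between can be removed, since its neighbors in the chain both contain $e$ and so meet; we remove these sets one at a time. What remains is a chain $U_i(z_1),\dots,U_i(z_l)$ with $z_1=p$, $z_l=q$ and $l\le k$. Consecutive $z_j$ are equal or $G_i$-adjacent, so there is a $G_i$-path from $p$ to $q$ of length at most $k-1$. For the $i$ given by Lemma 4 this is impossible. $\square$

The sequence $\{\gamma_i\}$ does not depend on $k$, so item 1 of Theorem 1 is proved.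

## 8. Clopen neighborhoods of the diagonal

The candidates for clopen sets shrinking to the diagonal are
$$O_n=\bigcup_{u\in D}U_n(u)\times U_n(u)\ \cup\ \{(e,e):e\in E\}\qquad(n\in\omega).$$
Each is open and contains $\Delta_X$.

**Proposition 6.** Each $O_n$ is closed, and $\bigcap_nO_n=\Delta_X$. Hence $X$ has a zero-set diagonal.

*Proof.* Let $(a,b)\notin O_n$. We look for a neighborhood of $(a,b)$ missing $O_n$. If $a,b\in E$, then $(a,b)$ is isolated in $X\times X$.

**Step 1.** We treat $a=e\in E$, $b=z\in D$; the other mixed case is symmetric. Choose $m\ge n$ with $e\notin U_m(z)$ and $U_m(z)\cap U_n(u)=\emptyset$ for each endpoint $u\ne z$ of $e$; this is possible by (3) and the remark after it. Suppose $(e,b')\in O_n$ with $b'\in U_m(z)$. Then $b'\ne e$, so $e,b'\in U_n(u)$ for some $u\in D$, and $u$ is an endpoint of $e$. Since $b'\in U_m(z)\cap U_n(u)$, the choice of $m$ gives $u=z$. So $e\in U_n(z)$ and $(e,z)\in U_n(z)\times U_n(z)\subseteq O_n$, a contradiction. Thus $\{e\}\times U_m(z)$ misses $O_n$.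

**Step 2.** We treat $a=z$, $b=w$ in $D$, by reducing to paths of length at most two. As $\Delta_X\subseteq O_n$, we have $z\neq w$. Choose $m\ge n$ with $2\cdot2^{-m}\le\delta(z,w)$, and suppose $(a',b')\in(U_m(z)\times U_m(w))\cap O_n$.

If $a'=b'$, then by (3) $a'=\{z,w\}$, and $d(a')<2^{-m}$. Otherwise $a',b'\in U_n(u)$ for some $u\in D$. If $u=z$, then $b'\in U_m(w)\cap U_n(z)$, so $b'=\{z,w\}$ and $d(b')<2^{-m}$ because $b'\in U_m(w)$. If $u=w$, then likewise $a'=\{z,w\}$ with $d(a')<2^{-m}$. If $u\notin\{z,w\}$, then $a'\in U_m(z)\cap U_n(u)$ gives $a'=\{z,u\}$, and similarly $b'=\{u,w\}$; both have $d<2^{-m}$.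

In every case there is a path of length at most $2$ in $E$ from $z$ to $w$ whose edges have $d<2^{-m}$. If it has two edges, they share a vertex. The $x$-edges of type $\alpha$ have both endpoints on levels $0,1$ and those of type $\beta$ on levels $\ge\omega+1$; the $y$-edges of type $\alpha$ live on levels in $[1,\omega+1]$ and those of type $\beta$ on levels $\omega2+1,\omega2+2$. So two edges that share a vertex and move the same coordinate have the same type. Lemma 3 gives $\delta(z,w)<2\cdot2^{-m}$, a contradiction. Thus $U_m(z)\times U_m(w)$ misses $O_n$, and $O_n$ is closed.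

**Step 3.** We compute the intersection. Let $a\ne b$. If $a,b\in D$, then $(a,b)\notin O_0$, since each $U_0(u)$ contains only one point of $D$. If one of them is $e\in E$, then $(a,b)\in O_n$ implies $e\in U_n(u)$ for some $u$, so $d(e)<2^{-n}$; this fails for large $n$.

**Step 4.** We write down a defining function. As the $O_n$ are clopen, $g=\sum_n2^{-n-1}\mathbf 1_{X^2\setminus O_n}$ is a uniform limit of continuous functions, and $g^{-1}(0)=\bigcap_nO_n=\Delta_X$. $\square$

Item 2 of Theorem 1 is proved. In the three-level model of Section 4, Step 2 breaks down at a vertex of $K$, where an $\alpha$-edge and a $\beta$-edge of the same coordinate meet.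

## 9. Category quantifiers, exchange, and propagation along steps

It remains to see that continuous functions on $X$ are rigid. We need compact notation. Let $Z\subseteq S$ be one of $A_n,C,C',K$, let $\theta\in\{\alpha,\beta\}$, let $U,V\ne\emptyset$ be open in $\mathbb R$, and let $\phi$ be a property of $t\in Z$.

**Definition (quantifiers).**

* $\mathsf N^\theta_Ut\in Z\ \phi$ means: the set $\{\theta(t):t\in Z,\ \phi(t)\}\cap U$ is nonmeager.
* $\mathsf O^\theta_Ut\in Z\ \phi$ means: there is a nonempty open $V\subseteq U$ such that $\phi(t)$ holds for all $t\in Z$ with $\theta(t)\in V$.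
* $\forall^{*\theta}_Vt\in Z\ \phi$ means: the set $\{\theta(t):t\in Z,\ \theta(t)\in V,\ \neg\phi(t)\}$ is meager.

The superscript $\theta$ is omitted for $Z\ne K$, where $\theta=\mathrm{id}$ in any case; the subscript is omitted if it is $\mathbb R$.

**Example.** Let $\phi(t)$ be "$t>0$" on $Z=C$. Then $\mathsf N_U$ and $\mathsf O_U$ hold exactly when $U$ meets $(0,\infty)$, and $\forall^*_V$ holds exactly when $V\subseteq[0,\infty)$. Now let $\phi(t)$ be "$t\in E_1$" on $K$. Then $\mathsf N^\alpha_U$ holds iff $U$ meets $V_1$, while $\mathsf N^\beta_U$ holds for every nonempty open $U$, because $\beta[E_1]=B_1$.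

If $Z$ is some $A_n$, $C$ or $C'$, then $\forall^*_V$ implies $\mathsf N_U$ for every nonempty open $U\subseteq V$, since $Z\cap U$ is nonmeager.

The next lemma is the reshuffle in this language: knowledge on one $\alpha$-interval of $K$ becomes nonmeager knowledge in *every* $\beta$-interval.

**Lemma 7 (reshuffle).** If $\mathsf O^\alpha t\in K\ \phi$, then $\mathsf N^\beta_Wt\in K\ \phi$ for every nonempty open $W$.

*Proof.* Let $\phi$ hold on $K\cap V$ with $V\neq\emptyset$ open, and pick $V_j\subseteq V$. Then $\phi$ holds on $E_j$, and $\beta[E_j]\cap W=B_j\cap W$ is nonmeager. $\square$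

We shall alternate between moving $x$ and moving $y$, so we must swap the order of quantifiers.

**Lemma 8 (exchange).** $\mathsf N^\theta_Us\in Z\ \mathsf O^{\theta'}_Wt\in Z'\ \phi(s,t)$ implies $\mathsf O^{\theta'}_Wt\in Z'\ \mathsf N^\theta_Us\in Z\ \phi(s,t)$.

*Proof.* For each $s$ with $\mathsf O^{\theta'}_Wt\,\phi(s,t)$ choose an open interval $V(s)\subseteq W$ that witnesses it. There are only countably many open intervals, so for some $V$ the set $\{\theta(s):V(s)=V\}\cap U$ is nonmeager. If $t\in Z'$ and $\theta'(t)\in V$, then $\phi(s,t)$ holds for all these $s$. $\square$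

Now comes the propagation of Section 4 for all steps of $X$. Part 1 reaches every point over an interval and costs $\eta$. Parts 2 and 3 cost nothing, but lose a meager set. Because Part 2 is free it can be repeated infinitely often, and Part 3 then enters the limit level.

**Lemma 9 (steps).** Let $f:X\to\mathbb R$ be continuous and $J$ a closed interval. Consider a step $\lambda\to\mu$ of type $\theta$ with value sets $Z,Z'$ of the moving coordinate at $\lambda,\mu$. Fix the non-moving coordinate, and write $f_\lambda(t),f_\mu(t)$ for $f$ as a function of the moving coordinate. Let $U,V\ne\emptyset$ be open.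

1. Successor step: if $\mathsf N^\theta_Ut\in Z\ f_\lambda(t)\in J$, then $\mathsf O^\theta_Ut\in Z'\ f_\mu(t)\in J^\eta$ for every $\eta>0$.
2. Successor step: if $\mathsf N^\theta_Ut\in Z\ f_\lambda(t)\in J$ for all nonempty open $U\subseteq V$, then $\forall^{*\theta}_Vt\in Z'\ f_\mu(t)\in J$.
3. Limit steps: if the hypothesis of 2 holds (same $V$, $J$, same non-moving coordinate) for the limit steps $\lambda_n\to\mu$ of every index $n\ge2$, then $\forall^{*\theta}_Vt\in Z'\ f_\mu(t)\in J$.

*Proof.* **Step 1.** We prepare the sets on which continuity is uniform. For $p\in D$ and $\eta>0$ let $i_\eta(p)$ be the least $i$ with $|f(q)-f(p)|<\eta/2$ for all $q\in U_i(p)$. If $\{z,w\}\in U_{i_\eta(z)}(z)\cap U_{i_\eta(w)}(w)$, then $|f(z)-f(w)|<\eta$: compare both values with the value of $f$ at the edge. For a step $\lambda\to\mu$ let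
$$\Gamma_j=\{\theta(t):t\in Z,\ f_\lambda(t)\in J,\ i_\eta\le j \text{ at the point of } D_\lambda \text{ with moving coordinate } t\},\qquad G=\bigcup_j\operatorname{int}\overline{\Gamma_j}.$$

**Step 2.** We prove the following transfer statement.
$$\begin{aligned}&\text{Let } w\in D_\mu \text{ have moving coordinate } t' \text{ with } \theta(t')\in G. \text{ If the step is a limit step,}\\&\text{assume also that its index is at least } i_\eta(w). \text{ Then } f(w)\in J^\eta.\end{aligned}\tag{4}$$
Let $\theta(t')\in\operatorname{int}\overline{\Gamma_j}$. Pick $t\in Z$ as in the definition of $\Gamma_j$ with $|\theta(t)-\theta(t')|<2^{-\max(j,i_\eta(w))}$, and let $z\in D_\lambda$ be the corresponding point. Then $e=\{z,w\}\in E$. Since $z$ is the lower endpoint, condition (2) does not restrict $e$ at $z$, so $e\in U_j(z)\subseteq U_{i_\eta(z)}(z)$. Also $e\in U_{i_\eta(w)}(w)$: its length is small enough, and in the limit case (2) holds by the assumption on the index. So $|f(w)-f(z)|<\eta$ by Step 1, and $f(z)\in J$ gives $f(w)\in J^\eta$.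

**Step 3.** We prove Part 1. The set $\{\theta(t):t\in Z,f_\lambda(t)\in J\}\cap U=\bigcup_j(\Gamma_j\cap U)$ is nonmeager, so some $\Gamma_j\cap U$ is nonmeager, hence not nowhere dense. Thus $V=U\cap\operatorname{int}\overline{\Gamma_j}\ne\emptyset$, and $V\subseteq G$. By (4), $f_\mu(t')\in J^\eta$ for all $t'\in Z'$ with $\theta(t')\in V$.

**Step 4.** We prove Part 2. By the argument of Step 3 applied to each nonempty open $U\subseteq V$, the set $G\cap V$ meets every such $U$, so it is dense and open in $V$, for each $\eta$. Intersect over $\eta=1/q$, $q\ge1$: for all $t'\in Z'$ with $\theta(t')\in V$ outside a meager set, $f_\mu(t')\in\bigcap_qJ^{1/q}=J$.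

**Step 5.** We prove Part 3. Let $G_{n,\eta}$ be the set $G$ for the step $\lambda_n\to\mu$. As in Step 4, each $G_{n,\eta}\cap V$ is dense open in $V$. Let $w\in D_\mu$ have moving coordinate $t'$ with $\theta(t')\in V\cap\bigcap_{n\ge2,\,q\ge1}G_{n,1/q}$; this excludes only a meager set of values. For each $q$ choose $n\ge\max(2,i_{1/q}(w))$. Then (4) applies to the step $\lambda_n\to\mu$ and gives $f(w)\in J^{1/q}$. Hence $f(w)\in J$. $\square$

## 10. Every continuous function is constant on a member of $\mathcal F$

Let $\mathcal F_0$ be the family of all $T\subseteq C'\times C$ with $\forall^*x\in C'\ \forall^*y\in C\ (x,y)\in T$. It is closed under supersets in $C'\times C$. It is closed under countable intersections, because a countable union of meager exceptional sets is meager, first for $x$ and then, for each remaining $x$, for $y$. Since $C$ and $C'$ are nonmeager, and remain so without one point, $\mathcal F_0$ contains neither $\emptyset$ nor any one-point set. Let $\mathcal F$ be the filter on $X$ generated by the sets $\{\omega2+2\}\times T$, $T\in\mathcal F_0$. It is proper and closed under countable intersections, and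
$$\text{no set meeting } D_{\omega2+2} \text{ in at most one point belongs to } \mathcal F.\tag{5}$$

**Proposition 10.** Every continuous $f:X\to\mathbb R$ is constant on some member of $\mathcal F$.

*Proof.* Fix $\eta>0$. We carry a closed interval of values from level $0$ to level $\omega2+2$, enlarging it by $\eta$ exactly six times. All quantified statements refer to points of $X$.

**Step 0.** We start on level $0$. Cover $\mathbb R$ by countably many closed intervals of length $\eta$. For each $y\in A_0$, since $A_0$ is nonmeager, some such interval $J(y)$ satisfies $\mathsf Nx\in A_0\ f(0,x,y)\in J(y)$. One interval $J$ equals $J(y)$ for nonmeager many $y$. So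
$$\mathsf Ny\in A_0\ \mathsf Nx\in A_0\quad f(0,x,y)\in J.$$

**Step 1.** We move $x$ into $K$, measured by $\alpha$. Lemma 9.1 for $0\to1$ gives $\mathsf Ny\in A_0\ \mathsf O^\alpha x\in K\ f(1,x,y)\in J^\eta$. By exchange, $\mathsf O^\alpha x\in K\ \mathsf Ny\in A_0\ f(1,x,y)\in J^\eta$.

**Step 2.** We cross the first buffer with $x$ fixed. Fix any $x$ for which the inner statement holds. By Lemma 9.1 for $1\to2$ there is a nonempty open $V=V(x)$ with $f(2,x,y)\in J^{2\eta}$ for all $y\in A_1\cap V$. In particular $\forall^*_Vy\in A_1\ f(2,x,y)\in J^{2\eta}$. If $n\ge2$ and $\forall^*_Vy\in A_{n-1}\ f(n,x,y)\in J^{2\eta}$, then $\mathsf N_{U}y\in A_{n-1}$ holds for the same property and every nonempty open $U\subseteq V$, and Lemma 9.2 for $n\to n+1$ gives $\forall^*_Vy\in A_n\ f(n+1,x,y)\in J^{2\eta}$. So by induction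
$$\forall^*_Vy\in A_{n-1}\quad f(n,x,y)\in J^{2\eta}\qquad\text{for all } n\ge2,$$
with the same interval $J^{2\eta}$ throughout. Lemma 9.3 for the limit steps $n\to\omega$ gives $\forall^*_Vy\in C\ f(\omega,x,y)\in J^{2\eta}$, hence $\mathsf Ny\in C\ f(\omega,x,y)\in J^{2\eta}$. By Lemma 9.1 for $\omega\to\omega+1$, $\mathsf O^\alpha y\in K\ f(\omega+1,x,y)\in J^{3\eta}$. Since $x$ was arbitrary,
$$\mathsf O^\alpha x\in K\ \mathsf O^\alpha y\in K\quad f(\omega+1,x,y)\in J^{3\eta}.$$

**Step 3.** We reshuffle $x$. Let $U,W$ be arbitrary nonempty open sets. By Lemma 7, applied to the property "$\mathsf O^\alpha y\in K\ f(\omega+1,x,y)\in J^{3\eta}$" of $x$, we get $\mathsf N^\beta_Ux\in K\ \mathsf O^\alpha y\in K\ f(\omega+1,x,y)\in J^{3\eta}$. By exchange, $\mathsf O^\alpha y\in K\ \mathsf N^\beta_Ux\in K\ f(\omega+1,x,y)\in J^{3\eta}$. The set $U$ is now ours to choose: for $x$, the first defect of Section 4 is gone.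

**Step 4.** We cross the second buffer with $y$ fixed. Fix any $y$ for which the inner statement holds. By Lemma 9.1 for $\omega+1\to\omega+2$, of type $\beta$, there is a nonempty open $V\subseteq U$ with $f(\omega+2,x,y)\in J^{4\eta}$ for all $x\in A_0\cap V$. Using Lemma 9.2 for $\omega+n\to\omega+n+1$ inductively, as in Step 2, $\forall^*_Vx\in A_{n-2}\ f(\omega+n,x,y)\in J^{4\eta}$ for all $n\ge2$. Lemma 9.3 for the limit steps $\omega+n\to\omega2$ gives $\forall^*_Vx\in C\ f(\omega2,x,y)\in J^{4\eta}$, so $\mathsf N_Vx\in C\ f(\omega2,x,y)\in J^{4\eta}$. By Lemma 9.1 for $\omega2\to\omega2+1$, $\mathsf O_Vx\in C'\ f(\omega2+1,x,y)\in J^{5\eta}$, and hence the same with $\mathsf O_U$, because $V\subseteq U$. Thus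
$$\mathsf O^\alpha y\in K\ \mathsf O_Ux\in C'\quad f(\omega2+1,x,y)\in J^{5\eta}.$$

**Step 5.** We reshuffle $y$ and make the last move. By Lemma 7, $\mathsf N^\beta_Wy\in K\ \mathsf O_Ux\in C'\ f(\omega2+1,x,y)\in J^{5\eta}$. By exchange, $\mathsf O_Ux\in C'\ \mathsf N^\beta_Wy\in K\ f(\omega2+1,x,y)\in J^{5\eta}$. Applying Lemma 9.1 for $\omega2+1\to\omega2+2$, of type $\beta$, to each such $x$, we get
$$\mathsf O_Ux\in C'\ \mathsf O_Wy\in C\quad f(\omega2+2,x,y)\in J^{6\eta}\qquad\text{for all nonempty open } U,W.\tag{6}$$

**Step 6.** We read off a member of $\mathcal F$. Fix $W$. As $U$ in (6) is arbitrary, the set of $x\in C'$ with $\mathsf O_Wy\in C\ f(\omega2+2,x,y)\in J^{6\eta}$ contains the intersection of $C'$ with a dense open set. Intersect over the countably many open intervals $W$: for all $x\in C'$ outside a meager set, $\mathsf O_Wy\in C\ f(\omega2+2,x,y)\in J^{6\eta}$ holds for all open intervals $W$. For such $x$, the set $\{y\in C:f(\omega2+2,x,y)\in J^{6\eta}\}$ contains the intersection of $C$ with a dense open set. So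
$$\forall^*x\in C'\ \forall^*y\in C\quad f(\omega2+2,x,y)\in J^{6\eta}.$$

**Step 7.** We let $\eta$ tend to $0$. The interval $J^{6\eta}$ has length $\eta+12\eta$, so for every $\eta>0$ some member of $\mathcal F$ has $f$-image of diameter at most $13\eta$. Take $\eta=1/q$ for $q\ge1$ and intersect these countably many members: $f$ is constant on a member of $\mathcal F$. $\square$

## 11. From continuous functions to continuous pseudometrics

The uniformity is built from pseudometrics, not from single functions, so one more argument is needed. It uses $|X|\le\mathfrak c$.

**Proposition 11.** For every continuous pseudometric $d$ on $X$ and every $\varepsilon>0$ there is $F\in\mathcal F$ of $d$-diameter less than $\varepsilon$.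

*Proof.* Let $q:X\to T$ be the quotient onto the metric space associated with $d$, obtained by identifying points at distance $0$. The map $q$ is continuous and $|T|\le\mathfrak c$.

**Step 1.** We show that $\mathcal F$ decides open sets: for $G\subseteq T$ open, either $q^{-1}(G)\in\mathcal F$ or $X\setminus q^{-1}(G)\in\mathcal F$. For $G=T$ this is trivial. For $G\neq T$ apply Proposition 10 to $p\mapsto\mathrm{dist}(q(p),T\setminus G)$. If the constant value on a member of $\mathcal F$ is positive, that member is contained in $q^{-1}(G)$. If it is $0$, then, $T\setminus G$ being closed, the member is contained in $X\setminus q^{-1}(G)$.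

**Step 2.** We reduce to a disjoint family of small open sets. By A. H. Stone's theorem (Engelking, *General Topology*, Thm. 4.4.1), $T$ has an open cover $\bigcup_n\mathcal V_n$ by nonempty sets of diameter less than $\varepsilon$, with each $\mathcal V_n$ pairwise disjoint. The sets $X\setminus q^{-1}(\bigcup\mathcal V_n)$ have empty intersection. As $\mathcal F$ is proper and closed under countable intersections, not all of them belong to $\mathcal F$. By Step 1, $q^{-1}(\bigcup\mathcal V_n)\in\mathcal F$ for some $n$; fix it.

**Step 3.** We find one member of $\mathcal V_n$ by countably many decisions. Since $|\mathcal V_n|\le|T|\le\mathfrak c$, write $\mathcal V_n=\{V_a:a\in R\}$ with $R\subseteq2^\omega$, faithfully indexed. For each $j\in\omega$ the open sets $\bigcup\{V_a:a(j)=0\}$ and $\bigcup\{V_a:a(j)=1\}$ partition $\bigcup\mathcal V_n$. By Step 1 and the choice of $n$, the preimage of one of them, say the one with value $b(j)$, is in $\mathcal F$. The intersection of these preimages over all $j$ is in $\mathcal F$, hence nonempty. A point $p$ of it has $q(p)\in V_a$ for exactly one $a$, and $a(j)=b(j)$ for all $j$, so $a=b$. Thus $b\in R$ and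 the intersection is $q^{-1}(V_b)$, whose $d$-diameter is less than $\varepsilon$. $\square$

So $\mathcal F$ is a Cauchy filter for the largest uniformity. It converges to no $p\in X$: the open set $U_0(p)$ if $p\in D$, or $\{p\}$ if $p\in E$, contains at most one point of $D_{\omega2+2}$, so by (5) it is not in $\mathcal F$. Hence $X$ is not Dieudonné complete. This is item 3 of Theorem 1. Both questions therefore have the answer *no*: neither a rank 4-diagonal nor a zero-set diagonal implies Dieudonné completeness, and the single space $X$ shows both.

## 12. Realcompactness, submetrizability, and the Moore property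

It remains to prove the last sentence of Theorem 1.

**Not realcompact.** Recall that in a realcompact space every ring homomorphism from $C(X)$ onto $\mathbb R$ is evaluation at a point. Assign to $f\in C(X)$ its constant value on a member of $\mathcal F$. Any two members of $\mathcal F$ meet, so this is well defined, and intersecting members shows that it is a ring homomorphism; it is onto because of the constant functions. It is not evaluation at any point $p$. Let $N=U_0(p)$ if $p\in D$ and $N=\{p\}$ if $p\in E$. This set is clopen and contains at most one point of $D_{\omega2+2}$, and $C'\times C$ with at most one point removed belongs to $\mathcal F_0$. So the indicator of $N$ has $\mathcal F$-value $0$, but its value at $p$ is $1$.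

**Not submetrizable.** If $d$ were a continuous metric on $X$, Proposition 11 would give members of $\mathcal F$ of $d$-diameter less than $1/n$ for each $n\ge1$. Their intersection would be a member of $\mathcal F$ with at most one point, contrary to (5).

**Moore.** A Moore space is a regular space with a development, that is, a sequence of open covers $\gamma_i$ such that for each $p$ the sets $\mathrm{St}(p,\gamma_i)$ form a base at $p$. For the covers of Proposition 5, $\mathrm{St}(z,\gamma_i)=U_i(z)$ for $z\in D$, and $\mathrm{St}(e,\gamma_i)=\{e\}$ when $2^{-i}\le d(e)$. So $\{\gamma_i\}$ is a development, and $X$ is regular because it is Tychonoff.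

**Metacompact.** Metacompactness asks that every open cover have a point-finite open refinement. Given an open cover, choose for each $z\in D$ an $i(z)$ such that $U_{i(z)}(z)$ lies in a member of the cover. The sets $U_{i(z)}(z)$ together with the singletons $\{e\}$, $e\in E$, form an open refinement. A point $z\in D$ lies in exactly one of these sets, and an edge lies in at most three: its singleton and the sets chosen at its two endpoints. This completes the proof of Theorem 1. $\blacksquare$
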